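\title{The integral monoid ring of a semiprime ring is semiprime}

\begin{abstract}
For a ring $R$ with identity let $\mathbb Z[R]$ be the integral monoid ring of the multiplicative monoid $(R,\cdot)$. We prove that $\mathbb Z[R]$ is semiprime if and only if $R$ is semiprime. More generally, if $k\neq0$ is a ring with torsion-free additive group, then $k[R]$ is semiprime if and only if $k$ and $R$ are semiprime. For a field $k$ of positive characteristic and a prime ring $R$ we determine when $k[R]$ is semiprime. The proof reduces to finitely many prime factors of $R$. On factors without a finite corner $eRe$ we evaluate at a generic element, which leaves only the group ring of an abelian group; on the other factors we pass to a finite corner, where the semisimplicity of the monoid algebra of $M_n(\mathbb F_q)$ applies.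
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $R$ be a ring with identity. Its \emph{integral monoid ring} $\mathbb Z[R]$ is the monoid ring of the multiplicative monoid $(R,\cdot)$: the free abelian group on symbols $\hat r$ $(r\in R)$, with multiplication determined by $\hat r\hat s=\widehat{rs}$. The addition of $R$ is forgotten. The elements $\hat r+\hat s$ and $\widehat{r+s}$ are different, and $\hat 0$ is a nonzero central idempotent.

A ring $T$ is \emph{semiprime} if it has no nonzero ideal $I$ with $I^2=0$; equivalently, no nonzero nilpotent ideal, since $I^j=0$ with $j\ge2$ gives $(I^{j-1})^2=0$. A commutative ring is semiprime exactly when it is reduced, and a finite-dimensional algebra over a field exactly when it is semisimple. In terms of elements,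
\begin{equation}\label{eq:crit}
T\text{ is semiprime}\iff \bigl(xTx=0\ \Rightarrow\ x=0\bigr),
\end{equation}
because $xTx=0$ gives $(TxT)^2=0$, and $I^2=0$ gives $xTx=0$ for all $x\in I$. The right side of \eqref{eq:crit} mentions only the multiplication and the zero element. So semiprimeness of $R$ is a property of the monoid $(R,\cdot)$, and one may ask whether it is the property that makes $\mathbb Z[R]$ semiprime.

For a field $F$ the answer is yes: the idempotent $\hat0$ splits $\mathbb Z[F]$ as $\mathbb Z\times\mathbb Z[F^\times]$, and the integral group ring of an abelian group is reduced (Lemma~\ref{lem:abelian}). It is known that $R$ is semiprime whenever $\mathbb Z[R]$ is, that the converse holds for commutative $R$, and that $\mathbb Z[R]$ is semiprime when $R$ is a PI domain. Conjecture~2 of \cite{IMR} states that the equivalence holds for every ring.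

The following example shows that this is not a statement about abstract monoids with zero, so that a proof has to use the addition of $R$.

\begin{example}\label{ex:four}
Let $M=\{1,a,b,0\}$ be the monoid with identity $1$, zero $0$, and $xy=x$ for $x,y\in\{a,b\}$. Every element is idempotent, so $xMx=\{0\}$ forces $x=0$. Put $\alpha=\hat a-\hat b$. Then $\hat x\alpha=0$ for $x\in\{a,b,0\}$, hence also $\alpha\alpha=0$, and so $\alpha\,\mathbb Z[M]\,\alpha=0$. Thus $\mathbb Z[M]$ is not semiprime.
\end{example}

The conjecture is nevertheless true.

\begin{theorem}\label{thm:main}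
Let $R$ be a ring. Then $\mathbb Z[R]$ is semiprime if and only if $R$ is semiprime.
\end{theorem}

For a ring $k$, let $k[R]$ be the monoid ring of $(R,\cdot)$ with coefficients in $k$; the coefficients commute with the $\hat r$.

\begin{theorem}\label{thm:coeff}
Let $k\ne0$ be a ring, not necessarily commutative, whose additive group is torsion-free, and let $R$ be a ring. Then $k[R]$ is semiprime if and only if $k$ and $R$ are semiprime.
\end{theorem}

In positive characteristic the answer involves the extended centroid $C$ of a prime ring, a field that replaces the center; its definition is recalled in Section~\ref{sec:generic}.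

\begin{theorem}\label{thm:charp}
Let $k$ be a field of characteristic $p>0$ and $R$ a prime ring with extended centroid $C$.
\begin{enumerate}
\item[(i)] If $R$ has no idempotent $e\neq0$ with $eRe$ finite, then $k[R]$ is semiprime if and only if $C^\times$ has no element of order $p$.
\item[(ii)] Otherwise, $k[R]$ is semiprime if and only if $R\cong M_m(\mathbb F_q)$ for some $m,q$ with $p\nmid|GL_m(\mathbb F_q)|$.
\end{enumerate}
\end{theorem}

By (ii), $\mathbb F_p[\mathbb F_q]$ is not semiprime when $p\mid q-1$, so torsion-freeness cannot simply be dropped from Theorem~\ref{thm:coeff}. In the smallest case $\mathbb F_2[\mathbb F_3]$, the element $\hat1+\widehat{-1}$ has square $2\cdot\hat1+2\cdot\widehat{-1}=0$.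

Section~\ref{sec:model} proves Theorem~\ref{thm:main} by hand for matrix rings over an infinite field and lists what must change in general. Sections~\ref{sec:generic}--\ref{sec:kovacs} supply the tools for the two kinds of prime rings. Section~\ref{sec:reduction} combines them into one statement, Proposition~\ref{prop:key}, valid for any coefficient ring: a failure of semiprimeness of $k[R]$ produces one in $k[G\times S]$, with $G$ an abelian group and $S$ a finite product of matrix rings over finite fields. The theorems follow in Sections~\ref{sec:char0} and~\ref{sec:charp}.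

\section{Preliminaries and the easy direction}\label{sec:prelim}

Rings have an identity. The zero ring is allowed; it is the empty product of rings, and $k[0]=k$. The \emph{support} of $\sum\kappa_r\hat r\in k[M]$ is the finite set of $r$ with $\kappa_r\neq0$. For monoids $M,M'$ we have $k[M\times M']=\mathbb Z[M]\otimes_{\mathbb Z}k[M']$: every element is uniquely a finite sum $\sum_{m\in M}\hat m\otimes\beta_m$ with $\beta_m\in k[M']$, and $(\hat m\otimes\beta)(\hat m'\otimes\beta')=\widehat{mm'}\otimes\beta\beta'$.

A ring $R\neq0$ is \emph{prime} if every product of nonzero ideals is nonzero, and an ideal $P$ is prime if $R/P$ is a prime ring. We use primeness in the form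
\begin{equation}\label{eq:prime}
uIv=0,\ \ I\text{ a nonzero ideal}\quad\Longrightarrow\quad u=0\text{ or }v=0,
\end{equation}
which holds because $uIv=0$ gives $(RuR)\,I\,(RvR)=0$.

In a semiprime ring the intersection of all prime ideals is $0$. Indeed, given $x_0\ne0$, use \eqref{eq:crit} to choose $x_{n+1}\in x_nRx_n$ nonzero, and let $P$ be an ideal maximal among those containing no $x_n$. Two ideals properly containing $P$ both contain some $x_n$, so their product contains $x_{n+1}\notin P$. Hence $P$ is prime and $x_0\notin P$.

We also use these textbook facts. A semisimple finite-dimensional algebra over an algebraically closed field $K$ is a finite product of matrix algebras $M_d(K)$, and a finite prime ring is isomorphic to some $M_m(\mathbb F_q)$ (the Wedderburn theorems). For a finite group $H$ and a field $K$, the algebra $K[H]$ is semisimple if $\operatorname{char}K\nmid|H|$ (Maschke); if $\operatorname{char}K$ divides $|H|$ it is not, since $\sum_{h\in H}\hat h$ then spans an ideal of square zero.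

\begin{lemma}\label{lem:stable}
A finite product of semiprime rings is semiprime. If $Q$ is semiprime, so are $M_d(Q)$ and the Laurent polynomial ring $Q[t,t^{-1}]=Q[\mathbb Z]$.
\end{lemma}

\begin{proof}
We use \eqref{eq:crit}; for products it holds coordinatewise. If $xM_d(Q)x=0$, the $(l,h)$ entry of $x\,\kappa E_{ij}\,x$ gives $x_{li}\kappa x_{jh}=0$ for all $\kappa\in Q$ and all indices; taking $(j,h)=(l,i)$ gives $x_{li}Qx_{li}=0$, so $x=0$. If $0\neq x\in Q[t,t^{-1}]$ has leading term $yt^n$, choose $\kappa\in Q$ with $y\kappa y\neq0$; this is the coefficient of $t^{2n}$ in $x\kappa x$.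
\end{proof}

\begin{lemma}\label{lem:abelian}
Let $K$ be a field and $G$ an abelian group. If $\operatorname{char}K=p>0$, assume that $G$ has no element of order $p$. Then $K[G]$ is reduced. In particular $\mathbb Z[G]\subseteq\mathbb Q[G]$ is reduced for every abelian group $G$.
\end{lemma}

\begin{proof}
An element of $K[G]$ lies in $K[G_0]$ for a finitely generated subgroup $G_0\cong T\times\mathbb Z^m$ with $T$ finite. Since $\operatorname{char}K\nmid|T|$, the commutative algebra $K[T]$ is semisimple, hence a finite product of fields. So $K[G_0]$ is a finite product of Laurent polynomial rings over fields, which are domains.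
\end{proof}

The ``only if'' parts of Theorems~\ref{thm:main} and~\ref{thm:coeff} need no hypothesis on the additive group of $k$.

\begin{proposition}\label{prop:nec}
Let $k\neq0$ and $R$ be rings. If $k[R]$ is semiprime, then $k$ and $R$ are semiprime.
\end{proposition}

\begin{proof}
If $I\ne0$ is an ideal of $k$ with $I^2=0$, the elements of $k[R]$ with all coefficients in $I$ form a nonzero ideal of square zero. If $I\neq0$ is an ideal of $R$ with $I^2=0$, let $N$ be the $k$-span of $\{\hat x-\hat0:x\in I\}$. It is nonzero, and it is an ideal because $\hat r(\hat x-\hat0)=\widehat{rx}-\hat0$ and $(\hat x-\hat0)\hat r=\widehat{xr}-\hat0$. For $x,y\in I$ we have $(\hat x-\hat0)(\hat y-\hat0)=\widehat{xy}-\hat0-\hat0+\hat0=0$, so $N^2=0$.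
\end{proof}

\section{The model case: matrices over an infinite field}\label{sec:model}

Given $0\neq\alpha=\sum_{a\in\Sigma}n_a\hat a\in\mathbb Z[R]$ with support $\Sigma$, we want $x\in R$ such that
\begin{equation}\label{eq:expand}
\alpha\hat x\alpha=\sum_{a,a'\in\Sigma}n_an_{a'}\,\widehat{axa'}
\end{equation}
is nonzero. Terms cancel only through coincidences $axa'=cxc'$. For fixed $a,a',c,c'$ the set of $x$ with $axa'=cxc'$ is an additive subgroup of $R$, and this is where the addition enters: one tries to choose $x$ outside all of these subgroups that are proper, so that only the coincidences valid for every $x$ remain.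

For a first instance, take $e=E_{11}$ and $e'=E_{11}+E_{12}$ in $M_2(K)$, with $K$ a field. Then $ee'=e'$ and $e'e=e$, a mirror image of Example~\ref{ex:four}, and $\alpha=\hat e-\hat e'$ has $\alpha^2=0$. But for $x=(x_{ij})$,
\[
exe=x_{11}e,\qquad exe'=x_{11}e',\qquad e'xe=(x_{11}+x_{21})e,\qquad e'xe'=(x_{11}+x_{21})e'.
\]
If $x_{11}\neq0$ and $x_{21}\ne0$, the matrix $exe$ differs from the other three, so $\widehat{exe}$ has coefficient $1$ in $\alpha\hat x\alpha$.

Now let $K$ be an infinite field, $R=M_n(K)$, and $\alpha\neq0$ arbitrary. If $\Sigma=\{0\}$, then $\alpha^2=n_0^2\hat0\neq0$. Otherwise fix $0\neq a_0\in\Sigma$, let $\Sigma_0=\Sigma\cap K^\times a_0$, and write $c=\lambda_ca_0$ for $c\in\Sigma_0$.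

\emph{Forced coincidences.} Let $c,c'\neq0$ and suppose $axa'=cxc'$ for all $x$. Taking $x=E_{ij}$ and reading the $(l,h)$ entry gives $a_{li}a'_{jh}=c_{li}c'_{jh}$ for all indices. Fix $(l,i)$ and $(j,h)$ with $c_{li}\ne0\neq c'_{jh}$. Then $a'_{jh}\neq0$; put $\lambda=c'_{jh}/a'_{jh}$. Varying $(l,i)$ gives $a=\lambda c$, and then varying $(j,h)$ gives $c'=\lambda a'$. In particular, if $c,c'\in\Sigma_0$ and $a,a'\in\Sigma$, then $a,a'\in\Sigma_0$.

\emph{A generic element.} Hence for $c,c'\in\Sigma_0$ and $(a,a')\in\Sigma^2\setminus\Sigma_0^2$ the subspace $\{x:axa'=cxc'\}$ is proper. So is $\{x:a_0xa_0=0\}$, by \eqref{eq:prime}. A vector space over an infinite field is not a finite union of proper subspaces, so some $x$ lies in none of them.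

\emph{Reading off a group ring.} For this $x$ put $w=a_0xa_0\neq0$. The terms of \eqref{eq:expand} indexed by $(c,c')\in\Sigma_0^2$ involve the matrices $cxc'=\lambda_c\lambda_{c'}w$, and no other term involves these matrices. Their sum is obtained from $\delta^2$, where $\delta=\sum_{c\in\Sigma_0}n_c\hat\lambda_c\in\mathbb Z[K^\times]$, by the injective substitution $\hat\lambda\mapsto\widehat{\lambda w}$. Since $\delta\neq0$ and $\mathbb Z[K^\times]$ is reduced, $\delta^2\neq0$, and so $\alpha\hat x\alpha\ne0$.

For a general semiprime ring four things change.
\begin{enumerate}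
\item A prime ring need not contain the scalars $\lambda$. They lie in the extended centroid.
\item The sets to be avoided are only additive subgroups. A group can be a finite union of proper subgroups, but not of subgroups of infinite index.
\item Proper subgroups of finite index do occur, for instance throughout $M_n(\mathbb F_q)$. We show that they occur only in prime rings with a finite corner $eRe$, and treat those rings by a different method.
\item A semiprime ring is only a subdirect product of prime rings, and both kinds may appear among the factors.
\end{enumerate}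

\section{Prime rings without a finite corner}\label{sec:generic}

\begin{definition}
A prime ring $R$ \emph{has a finite corner} if $eRe$ is finite for some idempotent $e\neq0$.
\end{definition}

An infinite domain has no finite corner, since $1$ is its only nonzero idempotent. A finite prime ring has one, and so does the infinite prime ring $\operatorname{End}_F(V)$ for $V$ infinite-dimensional over a finite field $F$: if $e$ has rank one, then $eRe\cong F$.

\subsection*{The extended centroid}
Let $R$ be prime. Consider left $R$-module homomorphisms $U\to R$ defined on nonzero ideals $U$, and identify two of them when they agree on a nonzero ideal. The classes form a ring, Martindale's ring of quotients, which contains $R$ as the classes of right multiplications. Its center $C$ is the \emph{extended centroid} of $R$, and $RC$ denotes the subring generated by $R$ and $C$. We use the following facts; see \cite{Martindale} and \cite[Ch.~2]{BMM}.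
\begin{enumerate}
\item[(C1)] $C$ is a field and $RC\supseteq R$ is a $C$-algebra.
\item[(C2)] For $\lambda\in C$ there is a nonzero ideal $U$ of $R$ with $\lambda U\subseteq R$.
\item[(C3)] If $y\in RC$ and $Uy=0$ for a nonzero ideal $U$ of $R$, then $y=0$.
\item[(C4)] Every $R$-bimodule map $I\to R$ from a nonzero ideal $I$ is multiplication by some $\lambda\in C$.
\end{enumerate}
If $R$ is simple, then $U=R$ in (C2) and $C$ is the center of $R$. If $R$ is a commutative domain, $C$ is its field of fractions: a module map $g:U\to R$ satisfies $g(u)v=g(uv)=ug(v)$, so it is multiplication by $g(u)/u$.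

\begin{lemma}\label{lem:M}
Let $R$ be prime and $b,d\in R$ with $b\neq0$. If $dyb=byd$ for all $y\in R$, then $d=\lambda b$ for some $\lambda\in C$.
\end{lemma}

\begin{proof}
Define $g:RbR\to R$ by $\sum r_ibs_i\mapsto\sum r_ids_i$. It is well defined: if $\sum r_ibs_i=0$, then for all $y\in R$
\[
\Bigl(\sum r_ids_i\Bigr)yb=\sum r_i\,d(s_iy)b=\sum r_i\,b(s_iy)d=0,
\]
so $\sum r_ids_i=0$ by \eqref{eq:prime}. By (C4), $g$ is multiplication by some $\lambda\in C$, and $d=g(b)=\lambda b$.
\end{proof}

\subsection*{Finite images}
The subgroup $\{x\in I:axb=cxd\}$ has finite index in $I$ exactly when the additive map $x\mapsto axb-cxd$ has finite image. The next two lemmas describe when this happens, first with one term and then with two.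

\begin{lemma}\label{lem:onefinite}
Let $R$ be prime, $I\ne0$ an ideal, and $a,b\in R$ nonzero. If $aIb=\{axb:x\in I\}$ is finite, then $R$ has a finite corner.
\end{lemma}

\begin{proof}
The set $aIb$ is closed under multiplication, but all its products vanish if $ba=0$. To avoid this, choose $z\in R$ with $bza\neq0$ and put $a'=za$, $c=ba'\neq0$. The set $S=a'Ib=z(aIb)$ is finite, say with $N$ elements, and closed under multiplication. Applying \eqref{eq:prime} repeatedly, choose $x_1,\dots,x_{N+1}\in I$ with
\[
0\neq a'x_1cx_2c\cdots cx_{N+1}b=s_1s_2\cdots s_{N+1},\qquad s_i=a'x_ib\in S.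
\]
Two of the $N+1$ nonzero products $\pi_i=s_1\cdots s_i\in S$ coincide, say $\pi_i=\pi_j$ with $i<j$. With $u=s_{i+1}\cdots s_j\in S$ we get $\pi_i=\pi_iu=\pi_iu^m$ for all $m$, so no power of $u$ is zero. Since $S$ is finite, $u^{h}=u^{h+l}$ for some $h,l\ge1$, and $g=u^{hl}$ is an idempotent, $g\neq0$. Writing $g=a'xb$ with $x\in I$, we have $grg=a'(xbra'x)b\in S$ for $r\in R$. Hence $gRg$ is finite.
\end{proof}

\begin{lemma}\label{lem:twofinite}
Let $R$ be prime without a finite corner, $I\neq0$ an ideal, and $a,b,c,d\in R$ nonzero. If $\{axb-cxd:x\in I\}$ is finite, then $a=\lambda c$ and $d=\lambda b$ for some $\lambda\in C^\times$.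
\end{lemma}

\begin{proof}
Let $\varphi(x)=axb-cxd$. We eliminate the term containing $c$ in order to apply Lemma~\ref{lem:onefinite}. For $x\in I$ and $y\in R$,
\[
\varphi(xdy)-\varphi(x)yd=axdyb-cxdyd-axbyd+cxdyd=ax(dyb-byd).
\]
For fixed $y$ the left side takes finitely many values, so $aI(dyb-byd)$ is finite and $dyb=byd$ by Lemma~\ref{lem:onefinite}. By Lemma~\ref{lem:M}, $d=\lambda b$ with $\lambda\in C$, and $\lambda\neq0$ as $d\neq0$. Thus $\varphi(x)=(a-\lambda c)xb$. The element $a-\lambda c$ need not lie in $R$, so take $U$ as in (C2). For $u\in U$ we have $u(a-\lambda c)=ua-(\lambda u)c\in R$, and $u(a-\lambda c)Ib=u\varphi(I)$ is finite, so $u(a-\lambda c)=0$ by Lemma~\ref{lem:onefinite}. By (C3), $a=\lambda c$.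
\end{proof}

Without the hypothesis on corners the lemma fails in every $M_n(\mathbb F_q)$ with $n\ge2$, where all such sets are finite. The generic element will come from B.~H.~Neumann's covering lemma.

\begin{lemma}[\cite{Neumann}]\label{lem:neumann}
A group is not a finite union of subgroups of infinite index.
\end{lemma}

\begin{proof}
We show by induction on $n$ that a group is not covered by finitely many left cosets of subgroups $H_1,\dots,H_n$ of infinite index. For $n=0$ the union is empty. Given such a cover with $n\ge1$, some coset $gH_n$ is not used in it, so $gH_n$ is covered by the finitely many used cosets of $H_1,\dots,H_{n-1}$. Translating, every left coset of $H_n$ is covered by finitely many cosets of $H_1,\dots,H_{n-1}$, and hence so is the group, contrary to the induction hypothesis.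
\end{proof}

\section{Prime rings with a finite corner}\label{sec:corner}

If $eRe$ is finite, the subgroup $\{x:exe=0\}$ has finite index and generic elements are not available. Instead we compress the problem into a finite ring $fRf$. The idempotent $f$ must be large enough that $b\mapsto fbf$ keeps finitely many given elements apart, and, for use in a subdirect product, it must lie in a prescribed nonzero ideal.

\begin{lemma}\label{lem:corner}
Let $R$ be a prime ring with a finite corner.
\begin{enumerate}
\item[(a)] There is an idempotent $e$ such that $F=eRe$ is a finite field.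
\item[(b)] The ideal $H=ReR$ is contained in every nonzero ideal of $R$.
\item[(c)] Given nonzero $t_1,\dots,t_N\in R$, there is an idempotent $f\in H$ with $fRf\cong M_m(F)$ for some $m\ge1$ and $ft_jf\neq0$ for all $j$. If $R$ is infinite, $m$ can be taken arbitrarily large.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g\ne0$ be an idempotent with $gRg$ finite. For $u,v\in gRg$ we have $u(gRg)v=uRv$, so $gRg$ is a prime ring with identity $g$, and $gRg\cong M_m(F)$ for a finite field $F$. If $e\in gRg$ corresponds to $E_{11}$, then $eRe=e(gRg)e\cong F$.

(b) If $I\neq0$ is an ideal, then $eIe$ is an ideal of the field $F$, nonzero by \eqref{eq:prime}. So $e\in eIe\subseteq I$.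

(c) We imitate the description of $M_m(F)$ by columns and rows. Let $V=Re$, a right $F$-space, and $W=eR$, a left $F$-space, with the bilinear pairing $W\times V\to F$, $(w,v)\mapsto wv$. It is nondegenerate on both sides: $Wv=eRv=0$ forces $v=0$, and $wV=wRe=0$ forces $w=0$. Applying \eqref{eq:prime} twice, pick $w_j\in W$ and $v_j\in V$ with $w_jt_jv_j\ne0$. Let $V_1\subseteq V$ be any finite-dimensional subspace containing $e,v_1,\dots,v_N$. It is a finite set, so there is a finite-dimensional $W_2\subseteq W$ that contains $w_1,\dots,w_N$ and, for each $0\ne v\in V_1$, some $w$ with $wv\neq0$. The map $V\to W_2^*$ given by the pairing is injective on $V_1$. It is onto, since a proper subspace of $W_2^*$ is annihilated by some $0\neq w\in W_2$, while $wV\ne0$. Extending a basis of the image of $V_1$ to a basis of $W_2^*$ and lifting, we obtain $V_2\supseteq V_1$ that maps isomorphically onto $W_2^*$. Choose dual bases $v_1',\dots,v'_m$ of $V_2$ and $w'_1,\dots,w'_m$ of $W_2$, so that $w_i'v_j'=\delta_{ij}e$, and put $f=\sum_iv_i'w_i'\in H$.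

Then $fv'_j=v'_je=v_j'$ and $w'_if=ew'_i=w'_i$, so $fv=v$ on $V_2$, $wf=w$ on $W_2$, and $f^2=f$. Define $\Phi:M_m(F)\to fRf$ by $\Phi((c_{ij}))=\sum v_i'c_{ij}w_j'$. It is additive, sends the identity to $f$, and is multiplicative because $v_i'c_{ij}w'_j\cdot v'_kd_{kl}w'_l=\delta_{jk}v'_ic_{ij}d_{kl}w'_l$. It is injective because $w'_k\Phi((c_{ij}))v'_l=c_{kl}$, and surjective because $frf=\sum v'_i(w'_irv'_j)w'_j$ with $w'_irv'_j\in F$. Finally $w_j(ft_jf)v_j=w_jt_jv_j\neq0$.

We have $m\ge\dim V_1$. If $\dim V<\infty$, then $V$ is a finite set on which $R$ acts faithfully ($rRe=0$ forces $r=0$), so $R$ is finite. Hence for infinite $R$ the dimension of $V_1$ can be taken arbitrarily large.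
\end{proof}

\section{The monoid algebra of $M_n(\mathbb F_q)$}\label{sec:kovacs}

The following theorem is due to Kov\'acs \cite{Kovacs}, and over $\mathbb C$ to Okni\'nski and Putcha \cite{OP}. We include a short proof.

\begin{theorem}\label{thm:kovacs}
Let $F=\mathbb F_q$ and let $K$ be an algebraically closed field with $\operatorname{char}K\nmid q\,|GL_n(F)|$. Then $K[M_n(F)]$ is semisimple.
\end{theorem}

Characteristic $0$ is allowed. Modulo the span $J$ of the singular matrices the algebra is $K[GL_n(F)]$, so the difficulty lies in $J$; it is not even evident that $J$ has an identity. In Example~\ref{ex:four} the span of $\hat a,\hat b,\hat0$ has none, since it annihilates $\hat a-\hat b$ from the left. What distinguishes $M_n(F)$ is a nondegenerate symmetric form built from the characters of its \emph{additive} group.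

\begin{proof}
Induction on $n$. For $n=0$ the algebra is $K$. Let $n\ge1$, $A=K[M_n(F)]$, $e=\operatorname{diag}(1,\dots,1,0)$, $\varepsilon=\hat e$, and
\[
B=\varepsilon A\varepsilon\cong K[M_{n-1}(F)],\qquad X=A\varepsilon,\qquad Y=\varepsilon A,\qquad J=A\varepsilon A .
\]
Since $|GL_{n-1}(F)|$ divides $|GL_n(F)|$, the algebra $B$ is semisimple by induction, so $B\cong\prod_jM_{d_j}(K)$. The matrices $aeb$ are exactly the singular ones: they have rank below $n$, and a matrix of rank $r<n$ is $g\,e_r\,e\,h$ with $g,h$ invertible and $e_r=\operatorname{diag}(1,\dots,1,0,\dots,0)$ of rank $r$. So $J$ is the span of the singular matrices, and $A/J\cong K[GL_n(F)]$ is semisimple by Maschke's theorem. We show that $J\cong\operatorname{End}_B(Y)$.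

\emph{The form.} As $\operatorname{char}K\nmid q$, the field $K$ contains a primitive $\ell$-th root of unity for $\ell=\operatorname{char}F$, so there is a nontrivial character $\psi:(F,+)\to K^\times$. Let $\tau:A\to K$ be linear with $\tau(\hat r)=\psi(\operatorname{tr}r)$. Then $\tau(\alpha\beta)=\tau(\beta\alpha)$. The Gram matrix of the form $\tau(\alpha\beta)$ is $(\psi(\operatorname{tr}rs))_{r,s}$. Its rows $s\mapsto\psi(\operatorname{tr}rs)$ are characters of $(M_n(F),+)$, and they are distinct, because for $r\neq r'$ the function $s\mapsto\operatorname{tr}((r-r')s)$ takes every value in $F$. Distinct characters are linearly independent, so the form is nondegenerate.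

\emph{$X$ is the $B$-dual of $Y$.} The map $X\to\operatorname{Hom}_B(Y,B)$, $x\mapsto(y\mapsto yx)$, is a homomorphism of right $B$-modules. It is injective: if $\varepsilon Ax=0$ and $x=x\varepsilon$, then $0=\tau(\varepsilon\alpha x)=\tau(\alpha x\varepsilon)=\tau(\alpha x)$ for all $\alpha\in A$, so $x=0$. For a finite-dimensional left $B$-module $Z$ we have $\dim\operatorname{Hom}_B(Z,B)=\dim Z$: both sides are additive, and the simple module of dimension $d_j$ occurs $d_j$ times in $B$ and has endomorphism ring $K$. Finally $\dim X=q^{n(n-1)}=\dim Y$, these being the numbers of matrices with zero last column and with zero last row. So the map is bijective.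

\emph{The ideal $J$.} For left $B$-modules $Z,Z'$ the natural map $\operatorname{Hom}_B(Z,B)\otimes_BZ'\to\operatorname{Hom}_B(Z,Z')$, $\phi\otimes z'\mapsto(z\mapsto\phi(z)z')$, is bijective for $Z=B$ and compatible with finite direct sums in $Z$. It is therefore bijective when $Z$ is a direct summand of some $B^r$, which holds for $Z=Y$ as $B$ is semisimple. Together with the previous step, this shows that
\[
\theta:X\otimes_BY\to\operatorname{End}_B(Y),\qquad x\otimes y\mapsto(m\mapsto mxy),
\]
is bijective. Now $\theta=\rho\circ\mu$, where $\mu:X\otimes_BY\to J$, $x\otimes y\mapsto xy$, is surjective and $\rho:J\to\operatorname{End}_B(Y)$ sends $z$ to right multiplication by $z$. Hence $\mu$ and $\rho$ are bijective. With endomorphisms written on the right, $\rho$ is multiplicative, so $J$ is isomorphic to the endomorphism ring of a finite-dimensional module over a semisimple algebra. Thus $J$ is a semisimple ring with identity.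

A nilpotent ideal of $A$ has zero image in $A/J$, so it is a nilpotent ideal of $J$, so it is $0$. Hence $A$ is semisimple.
\end{proof}

\begin{corollary}\label{cor:split}
Let $K$ be an algebraically closed field of characteristic $0$, $T$ a finite abelian group, and $S$ a finite product of matrix rings over finite fields. Then $K[T\times S]\cong\prod_jM_{d_j}(K)$, a finite product.
\end{corollary}

\begin{proof}
The algebra $K[T\times S]$ is the tensor product over $K$ of $K[T]$ and the algebras $K[M_n(\mathbb F_q)]$ of the factors of $S$. Each of these is a finite product of matrix algebras over $K$, by Maschke's theorem and Theorem~\ref{thm:kovacs}, and $M_d(K)\otimes_KM_{d'}(K)\cong M_{dd'}(K)$.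
\end{proof}

\section{Reduction to an abelian group times a finite ring}\label{sec:reduction}

\begin{proposition}\label{prop:key}
Let $k\neq0$ be any ring and $R$ a semiprime ring. Suppose $0\neq\alpha\in k[R]$ and $\alpha\,k[R]\,\alpha=0$. Then there are a finitely generated abelian group $G$, a finite product $S$ of matrix rings over finite fields, and $0\neq\delta\in k[G\times S]$ with $\delta\,k[G\times S]\,\delta=0$. If $R$ is prime without a finite corner, one may take $S=0$ and $G$ a subgroup of $C^\times$.
\end{proposition}

\begin{proof}
If $R=0$, take $G=1$, $S=0$, $\delta=\alpha$. Let $R\neq0$.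

\emph{Step 1: finitely many primes.} Since $R$ is semiprime, its prime ideals intersect in $0$; this is the only use of the hypothesis on $R$. Choose finitely many primes, at least one, such that any two distinct elements of the support of $\alpha$ are distinct modulo one of them; if $R$ is prime, choose only the prime $0$. As long as one of the chosen primes contains the intersection of the others, discard it; this does not change the total intersection. We arrive at $P_1,\dots,P_n$, $n\ge1$, with $I_i:=\bigcap_{j\neq i}P_j\not\subseteq P_i$ for all $i$ (for $n=1$, $I_1=R$). The surjection $k[R]\to k[R/\bigcap P_i]$ is injective on the support of $\alpha$, so the image of $\alpha$ is nonzero and satisfies the same hypothesis. We may therefore assume $\bigcap P_i=0$, so that $R\subseteq\prod_iR_i$ with $R_i=R/P_i$ prime.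

The inclusion may be proper, so the coordinates of an element of $R$ cannot be chosen freely. The ideals $I_i$ repair this. The set $I_i$ consists of the elements of $R$ whose coordinates outside $i$ vanish; it projects injectively onto a nonzero ideal of $R_i$, with which we identify it. Thus $I_1\times\dots\times I_n\subseteq R$.

Number the primes so that $R_1,\dots,R_s$ have no finite corner and $R_{s+1},\dots,R_n$ have one, and put
\[
M=\prod_{i\le s}R_i,\qquad M'=\prod_{i>s}R_i,\qquad I=\prod_{i\le s}I_i\subseteq M.
\]
In $k[M\times M']\supseteq k[R]$ write $\alpha=\sum_{a\in\Sigma}\hat a\otimes\beta_a$ with $\Sigma\subseteq M$ finite and nonempty and $0\neq\beta_a\in k[M']$.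

\emph{Step 2: the finite corner.} Let $\Omega\subseteq M'$ be the union of the supports of the $\beta_a$. For each pair $b\neq b'$ in $\Omega$ pick a coordinate $i$ with $b_i\neq b'_i$. For $i>s$, Lemma~\ref{lem:corner} gives an idempotent $f_i\in I_i$ such that $f_iR_if_i$ is a matrix ring over a finite field and $f_i(b_i-b'_i)f_i\neq0$ for the pairs assigned to $i$. With $f=(f_i)_{i>s}$, the map $b\mapsto fbf$ is injective on $\Omega$. Put $S=fM'f=\prod_{i>s}f_iR_if_i$, with identity $f$, and $\beta'_a=\hat f\beta_a\hat f\in k[S]$. By injectivity, $\beta'_a\neq0$.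

Let $x\in I$, $t\in S$, $\kappa\in k$. Since $f_i\in I_i$, we have $t\in\prod_{i>s}I_i$, so $(x,t)\in R$ and $\alpha\,\kappa\widehat{(x,t)}\,\alpha=0$. Multiplying on both sides by $\hat1\otimes\hat f$ in $k[M\times M']$ and using $\hat t=\hat f\hat t\hat f$, we get
\begin{equation}\label{eq:star}
\sum_{a,a'\in\Sigma}\widehat{axa'}\otimes\beta'_a\,\kappa\hat t\,\beta'_{a'}=0\qquad(x\in I,\ t\in S,\ \kappa\in k).
\end{equation}

\emph{Step 3: the class $\Sigma_0$.} In Section~\ref{sec:model} any nonzero $a_0$ could be used. In a product this fails: in $R_1\times R_2$, for $a_0=(1,0)$ and $a=(1,1)$ we have $axa_0=a_0xa_0$ for all $x$, although $a$ is not a scalar multiple of $a_0$. The remedy is to choose $a_0$ with as many nonzero coordinates as possible. For $a\in M$ let $E(a)=\{i\le s:a_i\neq0\}$, choose $a_0\in\Sigma$ with $|E(a_0)|$ maximal, and put $E=E(a_0)$. Let $C_i$ be the extended centroid of $R_i$ and $\Lambda=\prod_{i\in E}C_i^\times$. For $\lambda\in\Lambda$ and $y\in M$ with $E(y)\subseteq E$, let $\lambda y\in\prod_{i\le s}R_iC_i$ have coordinates $\lambda_iy_i$ for $i\in E$ and $0$ elsewhere. By (C1), each $R_iC_i$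 is a vector space over $C_i$, so
\begin{equation}\label{eq:free}
E(y)=E,\ \ \lambda y=\lambda'y\quad\Longrightarrow\quad\lambda=\lambda'.
\end{equation}
Let $\Sigma_0=\Sigma\cap\Lambda a_0\ni a_0$, and for $c\in\Sigma_0$ write $c=\lambda_ca_0$. The $\lambda_c$ are uniquely determined and pairwise distinct, and $E(c)=E$. Let $G\subseteq\Lambda$ be the subgroup that they generate.

\emph{Step 4: the generic element.} We claim that there is $x\in I$ such that
\begin{enumerate}
\item[(1)] $(a_0)_ix_i(a_0)_i\neq0$ for all $i\in E$;
\item[(2)] $axa'\neq cxc'$ whenever $c,c'\in\Sigma_0$ and $(a,a')\in\Sigma^2\setminus\Sigma_0^2$.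
\end{enumerate}
These conditions ask $x$ to avoid finitely many subgroups of $(I,+)$, so by Lemma~\ref{lem:neumann} it suffices to show that each has infinite index. (If there are none, take $x=0$.)

If $\{x:(a_0)_ix_i(a_0)_i=0\}$ had finite index for some $i\in E$, then $(a_0)_iI_i(a_0)_i$ would be finite, contradicting Lemma~\ref{lem:onefinite}.

Now let $a,a'\in\Sigma$ and $c,c'\in\Sigma_0$, and suppose that $\{x\in I:axa'=cxc'\}$ has finite index; we show $a,a'\in\Sigma_0$. For each $i\le s$ the set $\{a_iya'_i-c_iyc'_i:y\in I_i\}$ is finite. Let $i\in E$, so that $c_i,c'_i\neq0$. If $a_i=0$ or $a'_i=0$, then $c_iI_ic'_i$ is finite, contradicting Lemma~\ref{lem:onefinite}. So $E\subseteq E(a)\cap E(a')$, and maximality of $|E|$ gives $E(a)=E(a')=E$. By Lemma~\ref{lem:twofinite}, for each $i\in E$ there is $\mu_i\in C_i^\times$ with $a_i=\mu_ic_i$ and $c'_i=\mu_ia'_i$. With $\mu=(\mu_i)\in\Lambda$ this says $a=\mu\lambda_ca_0$ and $a'=\mu^{-1}\lambda_{c'}a_0$, so $a,a'\in\Sigma_0$. The claim follows.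

\emph{Step 5: reading off $\delta$.} Fix such an $x$ and put $w=a_0xa_0$; by (1), $E(w)=E$. For $c,c'\in\Sigma_0$ we have $cxc'=\lambda_c\lambda_{c'}w$. By (2), a basis element $\widehat{cxc'}$ occurs in \eqref{eq:star} only in terms indexed by $\Sigma_0^2$, and by \eqref{eq:free} two such terms give the same basis element exactly when the products $\lambda_c\lambda_{c'}$ agree. Comparing coefficients in \eqref{eq:star} gives
\[
\sum_{\substack{c,c'\in\Sigma_0\\ \lambda_c\lambda_{c'}=g}}\beta'_c\,\kappa\hat t\,\beta'_{c'}=0\qquad(g\in G,\ t\in S,\ \kappa\in k).
\]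
Let $\delta=\sum_{c\in\Sigma_0}\hat\lambda_c\otimes\beta'_c\in\mathbb Z[G]\otimes k[S]=k[G\times S]$. It is nonzero since the $\lambda_c$ are distinct and $\beta'_{a_0}\neq0$. For $h\in G$, $t\in S$, $\kappa\in k$, commutativity of $G$ gives
\[
\delta\,(\hat h\otimes\kappa\hat t)\,\delta=\sum_{g\in G}\widehat{gh}\otimes\sum_{\lambda_c\lambda_{c'}=g}\beta'_c\,\kappa\hat t\,\beta'_{c'}=0,
\]
and the elements $\hat h\otimes\kappa\hat t$ generate $k[G\times S]$ additively.

If $R$ is prime without a finite corner, then $n=s=1$, so $S=0$, and $\Lambda$ is $1$ or $C^\times$.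
\end{proof}

\section{Torsion-free coefficients}\label{sec:char0}

By Proposition~\ref{prop:nec} only sufficiency remains, and by Proposition~\ref{prop:key} it is enough to rule out an element $\delta\neq0$ with $\delta\,k[G\times S]\,\delta=0$. Write $G=T\times\mathbb Z^m$ with $T$ finite.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ be semiprime and suppose that $\mathbb Z[R]$ is not. Take $\delta,G,S$ from Proposition~\ref{prop:key} with $k=\mathbb Z$. Since $\mathbb Z[G\times S]$ spans $\mathbb C[G\times S]$ over $\mathbb C$, we have $\delta\,\mathbb C[G\times S]\,\delta=0$. By Corollary~\ref{cor:split},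
\[
\mathbb C[G\times S]=\mathbb C[T\times S]\otimes_{\mathbb C}\mathbb C[\mathbb Z^m]\cong\prod_jM_{d_j}\bigl(\mathbb C[\mathbb Z^m]\bigr),
\]
which is semiprime by Lemma~\ref{lem:stable}. So $\delta=0$, a contradiction.
\end{proof}

For general $k$ the extension of scalars must be shown to preserve semiprimeness of $k$. We therefore replace $\mathbb C$ by a finite Galois extension of $\mathbb Q$, for which a trace argument is available.

\begin{lemma}\label{lem:galois}
Let $k$ be a semiprime ring with torsion-free additive group and $L/\mathbb Q$ a finite Galois extension. Then $k_L=k\otimes_{\mathbb Z}L$ contains $k$ and is semiprime.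
\end{lemma}

\begin{proof}
Let $k'=k\otimes_{\mathbb Z}\mathbb Q$. Torsion-freeness gives $k\subseteq k'$, and $k'\subseteq k'\otimes_{\mathbb Q}L=k_L$. If $N$ is an ideal of $k'$ with $N^2=0$, then $N\cap k=0$; every element of $N$ has a positive integer multiple in $k$, so $N=0$. Thus $k'$ is semiprime.

Let $\Gamma$ be the Galois group, acting on $k_L$ through the second factor, and let $N$ be an ideal of $k_L$ with $N^2=0$. The ideal $N'=\sum_{\sigma\in\Gamma}\sigma(N)$ is $\Gamma$-stable, and it is nilpotent: in a product of $|\Gamma|+1$ elements of the ideals $\sigma(N)$ two factors lie in the same $\sigma(N)$. Hence $N'\cap k'=0$. Let $\ell_1,\dots,\ell_r$ be a $\mathbb Q$-basis of $L$ and $x=\sum_i\kappa_i\otimes\ell_i\in N'$ with $\kappa_i\in k'$. For $\ell\in L$,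
\[
\sum_{\sigma\in\Gamma}\sigma(\ell x)=\sum_i\operatorname{tr}_{L/\mathbb Q}(\ell\ell_i)\,\kappa_i\in N'\cap k'=0 .
\]
Letting $\ell$ run over the basis dual to $(\ell_i)$ for the trace form gives $\kappa_i=0$ for all $i$. So $N\subseteq N'=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:coeff}]
Let $k$ be torsion-free, let $k$ and $R$ be semiprime, and suppose that $k[R]$ is not. Take $\delta,G,S$ from Proposition~\ref{prop:key}. By Corollary~\ref{cor:split}, $\overline{\mathbb Q}[T\times S]\cong\prod_jM_{d_j}(\overline{\mathbb Q})$. Let $L/\mathbb Q$ be a finite Galois extension containing the finitely many coefficients of the matrix units of this product with respect to the basis $T\times S$. The matrix units lie in $L[T\times S]$, are linearly independent, and number $|T\times S|$, so they form an $L$-basis and $L[T\times S]\cong\prod_jM_{d_j}(L)$. Hence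
\[
k_L[G\times S]=k_L[\mathbb Z^m]\otimes_LL[T\times S]\cong\prod_jM_{d_j}\bigl(k_L[\mathbb Z^m]\bigr)
\]
is semiprime by Lemmas~\ref{lem:galois} and~\ref{lem:stable}. This ring contains $k[G\times S]$ and is spanned by it over the central subring given by $L$, so $\delta\,k_L[G\times S]\,\delta=0$ with $\delta\neq0$, a contradiction.
\end{proof}

\section{Coefficients in a field of characteristic $p$}\label{sec:charp}

Proposition~\ref{prop:key} holds for every $k$, but in characteristic $p$ the rings $k[G]$ and $k[M_m(F)]$ can have nilpotent ideals. To prove Theorem~\ref{thm:charp} we must also carry such ideals back to $k[R]$.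

\begin{proof}[Proof of Theorem~\ref{thm:charp}(i)]
Suppose that $C^\times$ has no element of order $p$ and that $k[R]$ is not semiprime. Proposition~\ref{prop:key} gives a subgroup $G\subseteq C^\times$ and $0\neq\delta\in k[G]$ with $\delta^2=0$. This contradicts Lemma~\ref{lem:abelian}.

Conversely, let $\lambda\in C^\times$ have order $p$. In $k[C^\times]$ the element $\hat1-\hat\lambda$ has $p$-th power zero. Since $\lambda$ need not lie in $R$, we multiply this relation by elements of an ideal on which $\lambda$ acts. Let $U=\{u\in R:\lambda^ju\in R\text{ for }0\le j<p\}$. It is an ideal of $R$, and $\lambda U\subseteq U$ because $\lambda^p=1$. By (C2) there are nonzero ideals $U_j$ with $\lambda^jU_j\subseteq R$; the product $U_0\cdots U_{p-1}$ is nonzero and lies in $U$. Let $N$ be the $k$-span of $\{\hat u-\widehat{\lambda u}:u\in U\}$. It is an ideal, since $\hat r(\hat u-\widehat{\lambda u})=\widehat{ru}-\widehat{\lambda ru}$ and $(\hat u-\widehat{\lambda u})\hat r=\widehat{ur}-\widehat{\lambda ur}$, and it is nonzero, since $(\lambda-1)u\ne0$ for $u\neq0$. For $u_1,\dots,u_p\in U$ and $u=u_1\cdots u_p$,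
\[
\prod_{i=1}^p\bigl(\hat u_i-\widehat{\lambda u_i}\bigr)=\sum_{j=0}^p(-1)^j\binom pj\widehat{\lambda^ju}=\hat u+(-1)^p\,\widehat{\lambda^pu}=\bigl(1+(-1)^p\bigr)\hat u=0
\]
in characteristic $p$, whether $p$ is odd or $p=2$. So $N^p=0$ and $k[R]$ is not semiprime.
\end{proof}

\begin{example}
For $R=\mathbb Z$ we have $C=\mathbb Q$, and the only elements of finite order in $\mathbb Q^\times$ are $\pm1$. So the monoid ring of $(\mathbb Z,\cdot)$ over $\mathbb F_p$ is semiprime exactly for odd $p$. If $R$ is prime of characteristic $p$ without a finite corner, then $\lambda^p=1$ in $C$ gives $(\lambda-1)^p=0$, so $k[R]$ is always semiprime.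
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:charp}(ii)]
Let $R$ have a finite corner. We make two observations.

First, if $f\in R$ is an idempotent and $k[fRf]$ is not semiprime, then neither is $k[R]$. Indeed, take $0\neq\alpha\in k[fRf]$ with $\alpha\,k[fRf]\,\alpha=0$. Since $\alpha=\hat f\alpha\hat f$, we get $\alpha\,k[R]\,\alpha=\alpha\,\hat fk[R]\hat f\,\alpha=\alpha\,k[fRf]\,\alpha=0$.

Second, if $F$ is a finite field and $p$ divides $|GL_m(F)|$, then $k[M_m(F)]$ is not semiprime. Otherwise this finite-dimensional algebra would be semisimple, and so would its quotient $k[GL_m(F)]$ by the span of the singular matrices, contrary to the converse of Maschke's theorem.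

Let $R$ be infinite. Then $R$ is not of the form $M_m(\mathbb F_q)$, and we must show that $k[R]$ is not semiprime. Lemma~\ref{lem:corner} gives a finite field $F=\mathbb F_q$ and idempotents $f$ with $fRf\cong M_m(F)$ for arbitrarily large $m$. We have $|GL_m(F)|=q^{m(m-1)/2}\prod_{i=1}^m(q^i-1)$. This is divisible by $p$ for $m\ge2$ if $p\mid q$, and for $m\ge d$ if $p\nmid q$, where $d$ is the order of $q$ modulo $p$. The two observations apply.

Let $R$ be finite. Then $R\cong M_m(\mathbb F_q)$ for some $m\ge1$ and $q$, and $|GL_m(\mathbb F_q)|=|R^\times|$ depends only on $R$. If $p$ divides this number, $k[R]$ is not semiprime by the second observation. Suppose that it does not. If $m\ge2$, then $q$ divides $|GL_m(\mathbb F_q)|$, so $p\nmid q$, and $\bar k[R]$ is semisimple by Theorem~\ref{thm:kovacs}, where $\bar k$ is an algebraic closure of $k$. A nilpotent ideal of $k[R]$ spans a nilpotent ideal of $\bar k[R]$, so $k[R]$ is semiprime. If $m=1$, then $p$ may divide $q$ and we argue directly: the central idempotent $\hat0$ gives $k[\mathbb F_q]\cong k\times k[\mathbb F_q^\times]$, the second factor being spanned by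 the elements $\hat r-\hat0$ with $r\neq0$, and this product is semisimple by Maschke's theorem since $p\nmid q-1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BMM}
Beidar, Martindale and Mikhalev, \emph{Rings with Generalized Identities}.

\bibitem{Kovacs}
Kov\'acs, Proc. AMS 116 (1992).

\bibitem{Martindale}
Martindale, J. Algebra 12 (1969).

\bibitem{Neumann}
B.~H.~Neumann, J. London Math. Soc. 29 (1954).

\bibitem{OP}
Okni\'nski and Putcha, Trans. AMS 323 (1991).

\bibitem{IMR}
\emph{On Some Integral Monoid Rings},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak\~{}kyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 1437-18.pdf}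

\end{thebibliography}
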